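# Four points on every line: when counting is enough

## 1. Guess: a configuration exists whenever counting permits it

**Definition.** A configuration $(v_r,b_k)$ is a finite incidence structure with $v$ points and $b$ lines, $k$ points on each line and $r$ lines through each point, such that two different lines meet at most once. Consequently two different points lie on at most one common line. If $v=b$ (hence $r=k$), it is called symmetric and denoted $v_k$.

We take $k=4$ and ask for which $v,r$ a configuration exists. Two conditions are visible at once. Counting incidences gives $4b=vr$, so $4\mid vr$. A point lies on $r$ lines, and these carry $3r$ different further points, so $v\ge 3r+1$. The first guess is that these two conditions suffice. Let us test it.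

*Degree $r=1$.* Here $4\mid v$, and we cut the points into quadruples. The guess holds.

*Degree $r=2$.* Here $v$ is even and $v\ge 7$. Regard each line as a vertex and each point as an edge that joins the two lines through it. Two lines share at most one point, so the graph is simple; four points on each line means it is 4-regular. Conversely, every simple 4-regular graph on $v/2$ vertices gives a configuration of degree 2 on its $v$ edges. For $v\ge 10$ such a graph exists: on $\mathbb Z_{v/2}$ join $x$ to $x\pm1$ and $x\pm2$. For $v=8$ it would be a simple 4-regular graph on 4 vertices, which is impossible. **The guess fails at $(v,r)=(8,2)$.**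

The failure is itself a counting obstruction, seen from the other side: a line meets $4(r-1)$ different further lines, so $b\ge 4r-3$. For $(8,2)$ we have $b=4<5$.

*Degree $r=3$.* Here $4\mid v$ and $v\ge10$, so $v\ge12$. For $v=12$, take points $(i,x)$ with $i\in\{1,2,3,4\}$, $x\in\mathbb Z_3$, and the nine lines
$$\{(1,x),\,(2,y),\,(3,x+y),\,(4,x+2y)\},\qquad x,y\in\mathbb Z_3 .$$
Any two of the four entries $x,\ y,\ x+y,\ x+2y$ determine $(x,y)$, so two points lie on at most one line. Every point is on 3 lines.

*Degree $r=4$.* In $\mathbb Z_v$ take all translates of $\{0,1,4,6\}$. The differences of its elements are $\pm1,\pm2,\pm3,\pm4,\pm5,\pm6$. For $v\ge 13$ they are 12 different nonzero residues, so a pair $\{x,x+d\}$ lies in at most one translate. This settles every $v\ge 13=3\cdot 4+1$.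

So we amend the guess by adding the third counting condition. The question whether the amended guess is right is posed in "Nonsymmetric configurations with natural index" (https://core.ac.uk/download/pdf/82372395.pdf). The answer is yes.

**Theorem 1.** *Let $v,b,r$ be positive integers with $4b=vr$, $v\ge 3r+1$ and $b\ge 4r-3$. Then a configuration $(v_r,b_4)$ exists.*

## 2. Counting non-neighbors: the defect $q$

Two lines with the same four points would meet four times. So for $k=4$ we may regard lines as 4-subsets, which we call *blocks*. A *configuration of degree $s$ on $n$ points* is a set of blocks such that every point lies in exactly $s$ blocks and every pair of points lies in at most one block; for $s=0$ there are no blocks. Two points in a common block are *collinear*, or *neighbors*. A set of points is *independent* if no two of its points are collinear.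

Write $v=3r+q$ with $q\ge1$. A point has $3r$ neighbors, so it has exactly $v-1-3r=q-1$ non-neighbors other than itself. We shall use the converse constantly: a point in $d$ blocks has $3d$ neighbors, hence

$$\text{every point has exactly } q-1 \text{ non-neighbors}\iff\text{every point has degree }\tfrac{v-q}{3}. \tag{1}$$

Here it is understood that every pair of points lies in at most one block. Let $C(r,q)$ denote the statement "there is a configuration of degree $r$ on $3r+q$ points". Call $(r,q)$ *feasible* if $r,q\ge1$, $r(q-r)\equiv0\pmod4$ and $(r,q)\ne(2,2)$.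

**Lemma 2.** *With $v=3r+q$ and $b=vr/4$, the hypotheses of Theorem 1 hold if and only if $(r,q)$ is feasible. Moreover the congruence says: if $r\equiv0\pmod 4$, every $q$ is allowed; if $r\equiv2\pmod4$, $q$ is even; if $r$ is odd, $q\equiv r\pmod 4$, equivalently $4\mid v$.*

*Proof.* We have $vr=3r^2+qr\equiv r(q-r)\pmod4$, which gives the congruence and its three cases; for $r$ odd, $v=3r+q\equiv q-r\pmod 4$. It remains to see what $b\ge4r-3$ says. Since $b\ge \frac{r(3r+1)}4$ and
$$\frac{r(3r+1)}4\ge 4r-3\iff 3r^2-15r+12=3(r-1)(r-4)\ge0,$$
it is automatic for $r\ne2,3$. For $r=3$ we have $4\mid v$ and $v\ge10$, so $v\ge12$ and $b\ge9=4r-3$. For $r=2$ it says $v/2\ge5$; among the even $v\ge7$ it excludes only $v=8$, that is, $q=2$. $\square$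

So Theorem 1 says: **$C(r,q)$ holds for every feasible $(r,q)$.**

## 3. Group divisible designs, parallel classes, triangle factors

**Definition.** A *4-GDD* is a finite point set partitioned into *groups*, with blocks of size 4, such that two points of different groups lie in exactly one common block and two points of the same group lie in none. Type $g^u$ means $u$ groups of size $g$; type $g^4w^1$ means four groups of size $g$ and one of size $w$.

A point in a group of size $g$ of a 4-GDD on $V$ points has $V-g$ neighbors, so it lies in $(V-g)/3$ blocks. Type $1^v$ is a Steiner system $S(2,4,v)$, where every two points are joined.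

**Definition.** A *transversal design* TD$(k,n)$ has $k$ groups of size $n$ and blocks of size $k$; each block meets each group in exactly one point, and two points of different groups lie in exactly one block.

A TD$(4,n)$ is the same as a 4-GDD of type $n^4$. The nine lines for $(v,r)=(12,3)$ in Section 1 form a TD$(4,3)$.

**Definition.** A *parallel class* is a set of blocks that partitions the points. A design is *resolvable* if its blocks can be partitioned into parallel classes.

Delete one group $H$ from a TD$(5,n)$. For $y\in H$, every point outside $H$ lies in exactly one block with $y$, so the $n$ blocks through $y$, with $y$ removed, form a parallel class. Hence we obtain a TD$(4,n)$ whose blocks are partitioned into $n$ parallel classes. For example, over $\mathbb Z_5$ the blocks $\{(1,x),(2,y),(3,x+y),(4,x+2y),(5,x+3y)\}$ form a TD$(5,5)$, and the classes of the resulting TD$(4,5)$ are given by $x+3y=\text{const}$. In the same way, a TD$(4,4)$ minus one group is a TD$(3,4)$: blocks are triples on 12 points with three groups of size 4, and they split into 4 parallel classes.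

**Definition.** A *triangle factor* on $3N$ points is a partition of the points into $N$ triples. Triangle factors are *edge-disjoint* if no pair of points lies in two of their triples. A *Kirkman triple system* KTS$(n)$ is a resolvable system of triples covering every pair of $n$ points exactly once; it has $(n-1)/2$ parallel classes. A *nearly Kirkman triple system* NKTS$(n)$ is a resolvable system of triples covering exactly once every pair except the pairs of one perfect matching; it has $(n-2)/2$ parallel classes.

The affine plane of order 3 is a KTS$(9)$: 9 points, 4 parallel classes of 3 lines. On 6 points there are no two edge-disjoint triangle factors, since each triple of the second would have two points in a triple of the first.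

We use the following published results. "Handbook" is the *Handbook of Combinatorial Designs*, 2nd ed.

* **(F1)** For $k=3$, a configuration $(v_r,b_3)$ exists whenever $vr=3b$, $v\ge2r+1$ and $b\ge3(r-1)+1$.
* **(F2)** (Brouwer–Schrijver–Hanani, Discrete Math. 20 (1977)) For $u\ge4$, a 4-GDD of type $g^u$ exists if and only if $g(u-1)\equiv0\pmod3$, $g^2u(u-1)\equiv0\pmod{12}$ and $(g,u)\ne(2,4),(6,4)$. In particular TD$(4,n)$ exists for $n\ne2,6$.
* **(F3)** (Ge–Rees, Des. Codes Cryptogr. 27 (2002) 5–24; see also Handbook, Ch. IV.4) A 4-GDD of type $g^4w^1$ with $w>0$ exists if and only if $g\equiv w\equiv0\pmod3$ and $0<w\le 3g/2$.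
* **(F4)** (Handbook, Ch. III.3) TD$(5,n)$ exists for all $n\ge4$, $n\ne6,10$.
* **(F5)** (Hanani–Ray-Chaudhuri–Wilson, Discrete Math. 3 (1972)) A resolvable $S(2,4,v)$ exists if and only if $v\equiv4\pmod{12}$. Taking $r$ of its parallel classes gives degree $r$ on $v$ points for every $r\le(v-1)/3$.
* **(F6)** (Ray-Chaudhuri–Wilson 1971) KTS$(n)$ exists for all $n\equiv3\pmod6$.
* **(F7)** (Kotzig–Rosa, Baker–Wilson, Brouwer, Rees–Stinson; Handbook) NKTS$(n)$ exists for all $n\equiv0\pmod6$, $n\ge18$.

## 4. Equal groups and four groups: what they reach, and where they stop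

By (1) we must make every point miss exactly $q-1$ others. The easiest pattern is that the points fall into groups of size $q$ and each point misses its group mates.

**Lemma 3 (equal groups).** *If $(r,q)$ is feasible, $q\mid3r$, $q\le r$ and $(r,q)\ne(6,6)$, then $C(r,q)$. In particular, for $r\ge4$, $C(r,q)$ holds for all feasible pairs with $q\in\{1,2,3\}$, and $C(r,6)$ holds for all even $r\ge8$.*

*Proof.* Put $u=3r/q+1\ge4$. A 4-GDD of type $q^u$ has $qu=3r+q$ points and degree $(qu-q)/3=r$. For (F2): $q(u-1)=3r$ is divisible by 3, and $q^2u(u-1)=(3r+q)\cdot3r=3vr$ is divisible by 12. The exception $(g,u)=(2,4)$ means $(r,q)=(2,2)$, which is not feasible, and $(6,4)$ means $(6,6)$. For the last sentence: if $q=2$ is feasible with $r$, then $r$ is even, so $2\mid3r$; $q=1,3$ always divide $3r$; and $6\mid3r$ for $r$ even. $\square$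

The sensible next attempt is recursive. A TD$(4,n)$ joins four copies of an $n$-set completely; put a smaller configuration on each copy.

**Lemma 4 (four full groups).** *Let there be a configuration of degree $s\ge0$ on $n$ points.*
*(a) If $n\ne2,6$, there is a configuration of degree $n+s$ on $4n$ points.*
*(b) If TD$(5,n)$ exists, there is one of degree $t+s$ on $4n$ points for every $0\le t\le n$.*

*Proof.* Place a copy on each group of a TD$(4,n)$. Keep all blocks of the TD in (a); keep $t$ parallel classes of the TD$(4,n)$ obtained from a TD$(5,n)$ in (b). Pairs inside a group are covered only by the copies, other pairs only by the TD. $\square$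

If $4\nmid v$, one can shorten one group.

**Lemma 5 (one short group).** *Let $r\ge3$, $r\ne6$, $1\le q\le r$, and $s=r-q$. If there is a configuration of degree $s$ on $r$ points, then $C(r,q)$.*

*Proof.* In a TD$(4,r)$ delete $r-q$ points of the fourth group together with all blocks through them. The $q$ remaining points of that group keep degree $r$. A point of another group lies in exactly one block with each point of the fourth group, so it keeps $q$ of its $r$ blocks. Put a configuration of degree $s=r-q$ on each of the first three groups. All degrees are $r$, and there are $3r+q$ points. $\square$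

Both recursions stop at definite places. First, take $(v,r)=(44,13)$, so $q=5$. Lemma 4 needs $n=11$ and $t+s=13$ with $t\le11$, so $s\ge2$. A configuration of degree $s\geq 1$ on 11 points needs $3s+1\le11$, so $s\le3$, and $4\mid11s$, so $4\mid s$. There is no such $s$. Second, Lemma 5 needs room for degree $r-q$ on $r$ points, that is, $r\ge3(r-q)+1$, or $q>2r/3$. When $q\le2r/3$ and $q\nmid 3r$, neither Lemma 3 nor Lemma 5 says anything. For example, with $(r,q)=(20,7)$ Lemma 5 would need degree 13 on 20 points, which would take at least 40 points, while $7\nmid60$ and $4\nmid v=67$.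

## 5. Extra points attached to triangle factors

The trouble is that every point must miss exactly $q-1$ others when no partition into groups of size $q$ is available. The way out is to let points miss others in two different patterns. Take a GDD with four large groups and one group $W$. Inside a large group, reduce the number of non-neighbors to $q-1$ by using triples instead of quadruples, and complete each triple to a block by a new point: one new point for each triangle factor. Each new point is then joined to *all* points of the large groups. The new points and $W$ together form a set joined to everything outside it, and inside this set we need the same $q$ again. So the recursion preserves $q$.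

**Lemma 6 (extra points).** *Let $N\ge1$, $w\ge0$, and suppose that*

1. *a 4-GDD of type $(3N)^4w^1$ exists (type $(3N)^4$ if $w=0$);*
2. *on $3N$ points there are a configuration of degree $s\ge0$ and $e\ge0$ triangle factors such that no pair occurs twice among all these blocks and triples, and $3N-3s-2e=q\ge1$;*
3. *$w+e=q+3r'$ with $r'\ge0$, and $r'=0$ or $C(r',q)$.*

*Then $C(4N+r',q)$.*

*Proof.* Let $W$ be the group of size $w$, and add a set $E$ of $e$ new points. On each group of size $3N$ place the structure of (2), completing every triple of the $j$-th factor to a block by the $j$-th point of $E$. On $W\cup E$, which has $q+3r'$ points, place a configuration of degree $r'$; for $r'=0$ there are no blocks.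

*No pair is covered twice.* Pairs in different GDD groups are covered only by the GDD. A pair inside a large group is covered at most once by (2). A point $x$ of a large group and the $j$-th point of $E$ are in exactly one block, since $x$ lies in exactly one triple of the $j$-th factor. Pairs inside $W\cup E$ are covered only by the last configuration.

*Degrees.* Count non-neighbors. A point $x$ of a large group is a neighbor of all points of the other groups, of $W$ and of $E$. Inside its own group it has $3s+2e$ neighbors, so it misses $3N-1-3s-2e=q-1$ points. A point of $W\cup E$ is a neighbor of all points of the large groups, and inside $W\cup E$ it misses $(q+3r')-1-3r'=q-1$ points. So every point has exactly $q-1$ non-neighbors. There are $v=12N+q+3r'$ points, and by (1) every degree is $(v-q)/3=4N+r'$. Finally $v=3(4N+r')+q$. $\square$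

*Example.* For $(r,q)=(20,7)$ take $N=5$, $s=0$, $e=4$, $w=3$, $r'=0$. The ingredients are a 4-GDD of type $15^43^1$, four classes of a KTS$(15)$ on each large group and four new points; $W\cup E$ is an independent set of 7 points. Directly: points of large groups have degree $\frac{45+3}3+4=20$, points of $W$ have degree $\frac{60}3=20$, points of $E$ have degree $4\cdot5=20$.

The next lemma says when enough triangle factors exist.

**Lemma 7.** *Let $N\ge1$, $1\le q\le3N$, $q\equiv N\pmod2$ and $e=\frac{3N-q}2$. Then $e$ edge-disjoint triangle factors on $3N$ points exist, unless $N\in\{2,4\}$ and $q=2$.*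

*Proof.* If $N$ is odd, then $3N\equiv3\pmod6$ and a KTS$(3N)$ supplies $\frac{3N-1}2\ge e$ factors. If $N$ is even, then $q\ge2$. For $N\ge6$ an NKTS$(3N)$ supplies $\frac{3N-2}2\ge e$. For $N=4$ and $q\ge4$ we have $e\le4$, and a TD$(3,4)$ with its 4 parallel classes suffices. For $N=2$ and $q\ge4$ we have $e\le1$, and one factor always exists. $\square$

**Corollary 8.** *Let $r=4m+\rho$ with $0\le\rho\le3$, let $0\le\delta<m$ and $N=m-\delta$. Suppose $N\equiv q\pmod2$, $1\le q\le3N$, $(N,q)\ne(2,2),(4,2)$, and*
$$\frac{m-q-2\rho}{9}\le\delta\le\frac{4m-q-2\rho}{12}, \tag{2}$$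
*where the first inequality is strict if $N=2$. If $4\delta+\rho=0$ or $C(4\delta+\rho,q)$ holds, then $C(r,q)$ holds. It uses*
$$e=\frac{3N-q}2,\qquad w=\frac32\,(q-m+9\delta+2\rho). \tag{3}$$

*Proof.* We apply Lemma 6 with $s=0$ and $r'=r-4N=4\delta+\rho$. Condition (2) of that lemma reads $3N-2e=q$ and holds by Lemma 7. Condition (3) of that lemma forces
$$w=q+3r'-e=q+12\delta+3\rho-\tfrac{3m-3\delta-q}2=\tfrac32(q-m+9\delta+2\rho).$$
Since $q-m+9\delta\equiv q-N\equiv0\pmod2$, the number $w$ is an integer multiple of 3. We have $w\ge0$ exactly when the left inequality in (2) holds. We have $w\le\frac32\cdot3N$ exactly when $q-m+9\delta+2\rho\le3m-3\delta$, which is the right inequality in (2). So for $w>0$ the GDD exists by (F3) with $g=3N$. For $w=0$ we have $N\ne2$, so $3N\ne2,6$ and the GDD of type $(3N)^4$ exists by (F2). $\square$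

Two remarks make the corollary easy to use. Put $r'=4\delta+\rho$. Then $r'<r$ and $r'\equiv r\pmod4$, so $r'(q-r')\equiv r(q-r)\pmod 4$: if $(r,q)$ is feasible and $r'>0$, then $(r',q)$ is feasible unless it is $(2,2)$. Second, a closed interval of length at least 2 contains integers of both parities; we shall use this to choose $\delta$ so that $N\equiv q\pmod2$.

## 6. Inserting up to three points into four groups

Lemma 6 needs the interval (2) to contain a suitable $\delta$, and for small $m$ it may not. A second tool treats $v=4n+i$ with $1\le i\le3$: start from four full groups as in Lemma 4(b) and insert $i$ points. A new point takes over the place of a point $p$ in one block, and $p$ is repaid by a new block made of the new point and an unused triple that contains $p$.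

**Lemma 9 (insertion).** *Let TD$(5,n)$ exist, let $r=t+s$ with $3\le t\le n$ and $s\ge0$, and let $\Gamma$ be a configuration of degree $s$ on $n$ points.*

*(a) If $r=4m$ and $\Gamma$ has $m$ pairwise disjoint independent triples, then for $i=1,2,3$ there is a configuration of degree $r$ on $4n+i$ points.*

*(b) If $r=4m+2$ and $\Gamma$ has $m+1$ pairwise disjoint independent triples, then there is a configuration of degree $r$ on $4n+2$ points.*

*Proof.* Take groups $G_1,\dots,G_4$, parallel classes $Q_1,\dots,Q_t$ of a TD$(4,n)$, and a copy of $\Gamma$ on each group, as in Lemma 4(b). Every point has degree $t+s=r$.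

(a) For $a=1,\dots,i$ let $\tau_{a,1},\dots,\tau_{a,m}$ be disjoint independent triples in $G_a$, with union $P_a$, and let $\infty_a$ be a new point. For each $p\in P_a$ replace $p$ by $\infty_a$ in the block of $Q_a$ through $p$; different $p\in G_a$ lie in different blocks of $Q_a$. Add the blocks $\{\infty_a\}\cup\tau_{a,j}$. Changes for different $a$ concern different parallel classes, so they do not interfere.

Each $p\in P_a$ loses one block and gains one. The point $\infty_a$ has degree $3m+m=4m$. Its neighbors are the points other than $p$ in the changed blocks, which are all different because the blocks of $Q_a$ are disjoint and which lie outside $G_a$, and the points of $P_a\subset G_a$, once each. So no pair with $\infty_a$ is repeated. The pairs inside $\tau_{a,j}$ were uncovered, because the triple is independent in $\Gamma$ and the TD covers no pair inside a group; they are now covered once. Two new points are never collinear.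

(b) One new point would now need degree $4m+2$, which is not of the form $3m'+m'$. So we insert two new points $\infty_1,\infty_2$ and join them by one common block.

In $G_1$ let $\tau_1,\dots,\tau_m$ be disjoint independent triples and let $a,b$ be two points of an $(m+1)$-st. Let $A,B\in Q_2$ be the blocks through $a$ and $b$; they are different, hence disjoint. Let $a',b'$ be their points in $G_2$, so $a'\ne b'$. Place the copy of $\Gamma$ on $G_2$ so that $a',b'$ belong to its $(m+1)$-st triple, and let $\tau'_1,\dots,\tau'_m$ be the other $m$ triples in $G_2$. Now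

* for each $p\in\tau_1\cup\dots\cup\tau_m\cup\{a\}$ replace $p$ by $\infty_1$ in its $Q_1$-block;
* for each $p\in\tau_1'\cup\dots\cup\tau_m'$ replace $p$ by $\infty_2$ in its $Q_2$-block, and replace $b$ by $\infty_2$ in $B$;
* add the blocks $\{\infty_1\}\cup\tau_j$, $\{\infty_2\}\cup\tau'_j$ for $1\le j\le m$, and $\{\infty_1,\infty_2,a,b\}$.

Since $a',b'\notin\bigcup\tau_j'$, the block $B$ is changed only at $b$, and $A$ is unchanged.

*Degrees.* Each point of a $\tau_j$ or $\tau_j'$ loses one block and gains one. The point $a$ loses its $Q_1$-block, $b$ loses $B$, and both gain $\{\infty_1,\infty_2,a,b\}$. Each of $\infty_1,\infty_2$ lies in $3m+1$ changed blocks and $m+1$ added ones, so has degree $4m+2$.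

*Neighbors of $\infty_1$.* These are points outside $G_1$ from disjoint changed $Q_1$-blocks, then the points of the $\tau_j$, then $a$, $b$ and $\infty_2$; all are different.

*Neighbors of $\infty_2$.* From the changed $Q_2$-blocks, which are disjoint, we get the old points that remain in them. Among these is neither $a$, since $A$ is unchanged, nor $b$, which was removed from $B$, nor any point of a $\tau_j'$, which was removed from its only $Q_2$-block. The other neighbors are the points of the $\tau_j'$, then $a,b,\infty_1$. All are different.

Finally, the pairs inside $\tau_j$, $\tau_j'$ and $\{a,b\}$ were uncovered and are covered exactly once. $\square$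

If $s=0$, then $\Gamma$ has no blocks and every triple is independent. For $s=4$ we use the following.

**Lemma 10.** *For $n\ge21$ let $\Gamma_n$ be the configuration of all translates of $\{0,1,4,6\}$ in $\mathbb Z_n$. It has degree 4 and $\lfloor n/3\rfloor$ pairwise disjoint independent triples.*

*Proof.* By Section 1 it is a configuration of degree 4, and collinear points differ by $\pm1,\dots,\pm6$. Put $c=\lfloor n/3\rfloor\ge7$. The triples $\{i,i+c,i+2c\}$, $0\le i<c$, are disjoint since $3c\le n$. The differences in them are $\pm c$ and $\pm2c$. Since $c$, $n-c$, $2c$ and $n-2c\ge c$ are all at least 7, none of these is among $\pm1,\dots,\pm6$. $\square$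

## 7. Difference constructions and the small degrees

**Lemma 11 (cyclic).** *If blocks $B_1,\dots,B_j\subset\mathbb Z_v$ of size 4 have all their $12j$ differences distinct and nonzero, then all their translates form a configuration of degree $4j$ on $v$ points.*

*Proof.* A pair $\{x,y\}$ in a translate $B_i+g$ determines, from $y-x$, the index $i$ and the ordered pair of elements of $B_i$, and then $g$. So it lies in at most one translate. Each point lies in 4 translates of each $B_i$. $\square$

**Lemma 12 (bicyclic).** *Let $T_1,\dots,T_m,T_1',\dots,T_m'$ be triples and $P=\{p,\,p+f,\,p-c,\,p+f-c\}$ in $\mathbb Z_h$, these $6m+4$ elements being distinct. Suppose the differences of the $T_i$ together with $\pm c$ are $6m+2$ distinct nonzero elements, and likewise the differences of the $T_i'$ together with $\pm f$. Then there is a configuration of degree $4m+2$ on $2h$ points.*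

*Proof.* The points are $x_0,x_1$ for $x\in\mathbb Z_h$. For $g\in\mathbb Z_h$ and $1\le i\le m$ take the blocks
$$\{(g-x)_0:x\in T_i\}\cup\{g_1\},\quad \{g_0\}\cup\{(g+x)_1:x\in T_i'\},\quad \{g_0,(g+c)_0,(g+p)_1,(g+p+f)_1\}.$$
For a pair $x_0,y_1$ call $y-x$ its mixed difference. Blocks of the first kind have mixed differences $g-(g-x)=x\in T_i$, those of the second kind $x\in T_i'$, and those of the third kind $p,\ p+f,\ p-c,\ p+f-c$. All these are distinct, so each pair $x_0,y_1$ is in at most one block. The differences inside the points with index 0 are those of the $T_i$ and $\pm c$, and inside index 1 those of the $T_i'$ and $\pm f$. By hypothesis these are distinct and nonzero, so again each pair is in at most one block. A point $x_0$ lies in $3m$ blocks of the first kind, $m$ of the second and 2 of the third; a point $x_1$ in $m$, $3m$ and 2. $\square$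

**Lemma 13.** *$C(r,q)$ holds for all feasible $(r,q)$ with $r\le6$, $r=8$ or $r=12$.*

*Proof.* We write differences up to sign; such a list consists of $12j$ distinct nonzero residues mod $v$ as soon as its entries are distinct positive integers smaller than $v/2$.

* $r=1$, $r=2$ and $r=4$ were done in Section 1.
* $r=3$: here $4\mid v$ and $v\ge12$. By (F1) there is a configuration with $3v/4$ points, $v$ lines, 4 lines through each point and 3 points on each line: indeed $\frac{3v}4\cdot4=3v$, $\frac{3v}4\ge9=2\cdot4+1$ and $v\ge10=3\cdot 3+1$. Exchange points and lines.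
* $r=5$: here $4\mid v$, $v\ge16$. For $v=16$ take $S(2,4,16)$, and for $v=20$ a TD$(4,5)$. For $v=24$ take the translates of $\{0,1,4,9\}$ mod 24, with differences $1,3,4,5,8,9$, and the 6 blocks $\{i,i+6,i+12,i+18\}$, with differences $6,12,18$. For $v=28$ take five parallel classes of a TD$(4,7)$ (Lemma 4(b)). For $v\ge32$ take the disjoint union of a 16-point and a $(v-16)$-point configuration.
* $r=6$: here $v$ is even, $v\ge20$. For $v=20$ take a 4-GDD of type $2^{10}$. For $v=2h\ge22$ use Lemma 12 with $m=1$, $T_1=\{0,1,3\}$, $T_1'=\{5,9,10\}$, $p=6$, $f=2$, $c=4$, so $P=\{6,8,2,4\}$. The ten elements are distinct mod $h$ for $h\ge11$. The differences are $1,2,3$ with $c=4$, and $4,5,1$ with $f=2$; these are valid for $h\ge11$.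
* $r=8$: $v\ge25$. For $v=25,26$ use Lemma 3 ($q=1,2$). For $v\ge27$ use $\{0,6,11,13\}$ and $\{0,3,4,12\}$ mod $v$, with differences $6,11,13,5,7,2$ and $3,4,12,1,9,8$.
* $r=12$: $v\ge37$. For $v=37,\dots,40$ use Lemma 3, as $q=1,2,3,4$ divide 36. For $v\ge41$ use $\{0,1,16,20\}$, $\{0,5,7,18\}$, $\{0,3,9,17\}$ mod $v$, with differences $1,16,20,15,19,4$, then $5,7,18,2,13,11$, then $3,9,17,6,14,8$. $\square$

Four isolated parameter pairs will escape the general steps, so we settle them now. The first is the pair at which Lemma 4 stopped.

**Lemma 14.** *There are configurations with $(v,r)=(44,13),\ (42,10),\ (46,14),\ (89,28)$.*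

*Proof.* *$(44,13)$.* In $\mathbb Z_{44}$ take the translates of $\{0,1,16,20\}$, $\{0,3,13,21\}$, $\{0,5,12,14\}$. The differences up to sign are $1,4,15,16,19,20$, then $3,8,10,13,18,21$, then $2,5,7,9,12,14$, all distinct and below 22. Add the 11 blocks $\{i,i+11,i+22,i+33\}$, with differences $11,22,33$. The degree is $12+1$.

*$(42,10)$.* Lemma 12 with $h=21$, $m=2$: $T$-triples $\{0,1,3\},\{7,12,18\}$; $T'$-triples $\{5,9,10\},\{11,14,20\}$; $P=\{2,4,6,8\}$ with $p=6,f=2,c=4$. The 16 elements $0,1,\dots,12,14,18,20$ are distinct. Up to sign mod 21 the differences are $1,2,3;\ 5,6,10$ (as $11\equiv-10$) with $c=4$, and $4,5,1;\ 3,6,9$ with $f=2$.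

*$(46,14)$.* Lemma 12 with $h=23$, $m=3$: $T$-triples $\{4,10,11\},\{6,9,18\},\{2,7,15\}$; $T'_i=-T_i$, that is, $\{19,13,12\},\{17,14,5\},\{21,16,8\}$; $p=1,f=2,c=4$, so $P=\{1,3,20,22\}$. The 22 elements are exactly $\mathbb Z_{23}\setminus\{0\}$. The differences up to sign are $6,1,7;\ 3,9,11;\ 5,8,10$, with $c=4$ on one side and $f=2$ on the other.

*$(89,28)$, that is, $C(28,5)$.* Lemma 6 with $N=7$, $s=4$, $e=2$, $w=3$, $r'=0$: $3N-3s-2e=21-12-4=5=q$ and $w+e=5=q$. On $\mathbb Z_{21}$ take the translates of $\{0,2,8,11\}$, with differences $2,3,6,8,9,10$ up to sign, the triangle factor $\{i,i+7,i+14\}$ ($0\le i\le6$, difference $\pm7$), and the triangle factor $\{3j,3j+1,3j+5\}$ ($0\le j\le6$). The last is a partition because its three elements have residues $0,1,2$ mod 3; its differences are $\pm1,\pm4,\pm5$. No difference is shared, so no pair occurs twice. The 4-GDD of type $21^43^1$ exists by (F3). $\square$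

## 8. Induction on the degree

By Lemma 13, let $r\ge7$, $r\ne8,12$, let $(r,q)$ be feasible, and assume that $C(r_0,q_0)$ holds for all feasible $(r_0,q_0)$ with $r_0<r$. In every use of Corollary 8 below, the statement $C(4\delta+\rho,q)$ that it needs is then available by the remarks after Corollary 8, unless $(4\delta+\rho,q)=(2,2)$; this will never occur.

**Step A: $r=4m$ with $m\ge9$ and $1\le q\le8m/3$.** This step treats large multiples of 4 once and for all. We use Corollary 8 with $\rho=0$.

If $q\ge m$, choose $\delta\in\{0,1\}$ with $m-\delta\equiv q\pmod2$. The left inequality in (2) holds because $m-q\le0$. The right one says $q\le4m-12\delta$, and we also need $q\le3m-3\delta$. Since $m\ge9$, we have $\frac{8m}3\le4m-12$ and $\frac{8m}3\le3m-3$, so both hold. Here $N\ge8$.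

If $q<m$, the interval (2) has length
$$\frac{4m-q}{12}-\frac{m-q}9=\frac{8m+q}{36}>2,$$
so it contains an integer $\delta$ with $m-\delta\equiv q\pmod2$, and $\delta\geq\frac{m-q}{9}>0$. As $\delta<m/3$, we get $3N>2m>q$ and $N>2m/3\ge6$.

In both cases $N\ge6$, so Corollary 8 applies and $C(r,q)$ holds.

**Step B: $4\mid v$.** This step treats all odd $r$, and more. Let $v=4n$. Since $v\ge3\cdot7+1=22$, we have $n\ge6$.

If $n=6$, then $v=24$ forces $r=7$, $q=3$: Lemma 3. If $n=10$, then $v=40\equiv4\pmod{12}$: (F5). Otherwise $n\ge7$ and TD$(5,n)$ exists. If $r\le n$, use Lemma 4(b) with $s=0$ and $t=r$. So let $r>n$, and write $n=12a+c$ with $a\ge0$ and $1\le c\le12$.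

*Suppose $r\le n+4a$.* Put $s=4\lceil\frac{r-n}4\rceil$, so $4\le s\le4a$. Then $n\ge12a+1\ge3s+1$. As $4\mid s$, the pair $(s,n-3s)$ is feasible, and $s\le4a<n<r$; so a configuration of degree $s$ on $n$ points exists by induction. Since $s\ge r-n$, we have $0<t:=r-s\le n$, and Lemma 4(b) gives degree $r$.

*Otherwise* $r=16a+c+i$ with $i\ge1$, and $q=4n-3r=c-3i\ge1$. If $q\le3$, use Lemma 3. If $q\ge4$, then $c\ge 3i+4$ with $c\le12$, so $(c,i)$ is one of nine pairs.

* $(7,1)$ and $(10,2)$: $q=4$, and $r=16a+8$ or $16a+12$, so $4\mid3r$: Lemma 3.
* $(9,1)$ and $(12,2)$: $q=6$, and $r=16a+10$ or $16a+14$ is even and at least 10: Lemma 3.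
* $(8,1)$: $q=5$, $r=16a+9=n+s$ with $s=4a+1$, and $n-3s=5$. The pair $(4a+1,5)$ is feasible, so by induction there is a configuration of degree $s$ on $n$ points; Lemma 4(a).
* $(12,1)$: $q=9$, $r=16a+13=n+s$ with $s=4a+1$, and $n-3s=9\equiv s\pmod4$. Again Lemma 4(a).
* $(10,1)$: $v=48a+40\equiv4\pmod{12}$: (F5).
* $(11,1)$: $q=8$, $r=16a+12=4m$ with $m=4a+3$. For $a=0$, $r=12$ is already done. For $a=1$, $m=7$: Corollary 8 with $\rho=0$, $\delta=1$, $N=6$, $e=5$, $w=\frac32(8-7+9)=15\le27$. For $a\ge2$, $m\ge11$ and Step A applies.
* $(11,2)$: $q=5$, $r=16a+13=4m+1$ with $m=4a+3$. For $a=0$ this is $(v,r)=(44,13)$: Lemma 14. For $a\ge1$ use Corollary 8 with $\rho=1$ and $\delta$ even, so that $N$ is odd; condition (2) is $\frac{m-7}9\le\delta\le\frac{4m-7}{12}$. For $m=7$ take $\delta=0$: $N=7$, $w=0$, $e=8$. For $m\ge11$ the interval has length $\frac{8m+7}{36}>2$, so it contains an even $\delta>0$; since $\delta<m/3$, $3N>2m>5$.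

This settles $4\mid v$. From now on $4\nmid v$. Then $r$ is even, so $r\ge10$ and $r\ne12$. If $r\equiv2\pmod4$, then $q$ is even, so $v$ is even and $v\equiv2\pmod4$; from $v=3r+q\equiv2+q\pmod 4$ we get $q\equiv0\pmod4$.

**Step C: $4\nmid v$ and $q\ge r$.** Here there is so much room that insertion works with empty groups. Put $n=\lfloor v/4\rfloor\ge r\ge10$. If $n=10$, then $r=10$, and $v\equiv2\pmod4$ gives $v=42$: Lemma 14. Otherwise TD$(5,n)$ exists. Use Lemma 9 with $s=0$ and $t=r\le n$. For $r=4m$, $v=4n+i$ with $i\in\{1,2,3\}$, and $3m\le n$ gives $m$ disjoint triples. For $r=4m+2$, $v=4n+2$, and $3(m+1)\le4m+2\le n$ gives $m+1$ disjoint triples.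

**Step D: $4\nmid v$ and $2r/3<q<r$.** This is the range of Lemma 5 with $s=r-q$. We need a configuration of degree $s$ on $r$ points. Here $r-3s=3q-2r\ge1$, and $rs=r(r-q)\equiv0\pmod4$. The excluded pair $(s,r-3s)=(2,2)$ would force $r=8$. So $(s,r-3s)$ is feasible, $1\le s<r$, and the configuration exists by induction. As $r\ne6$, Lemma 5 applies.

**Step E: $4\nmid v$, $q\le2r/3$ and $r=4m$.** Here $m\ge4$, $q\le8m/3$ and $4\nmid q$. For $m\ge9$ use Step A. If $q\mid12m$, use Lemma 3. We now go through the remaining $q$ for $4\le m\le8$. "Cor. 8" means Corollary 8 with $\rho=0$, and $\delta=0$ unless said otherwise; then $e=\frac{3N-q}2$, $w=\frac32(q-m+9\delta)$, and we display $w\le\frac92N$. In each use below $q\le3N$, $q\equiv N\pmod2$, $N\geq 4$ and $q\ne2$.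

*$m=4$ ($q\le10$; Lemma 3 takes $q=1,2,3,6$).*

* $q=5,7,9$: Lemma 6 with $N=4$, $s=1$, $e=\frac{9-q}2=2,1,0$, $r'=0$, $w=q-e=3,6,9\le18$. On 12 points take the three groups of the resolvable TD$(3,4)$ as blocks and $e$ of its parallel classes; $3N-3s-2e=9-2e=q$.
* $q=10$: Cor. 8 with $N=4$, $e=1$, $w=9\le18$.

*$m=5$ ($q\le13$; Lemma 3 takes $q=1,2,3,5,6,10$).*

* $q=7,9,11,13$: Cor. 8 with $N=5$, $w=\frac32(q-5)=3,6,9,12\le22.5$.

*$m=6$ ($q\le16$; Lemma 3 takes $q=1,2,3,6,9$).*

* $q=10,14$: Cor. 8 with $N=6$, $w=6,12\le27$.
* $q=5,7,11$: Cor. 8 with $\delta=1$, $N=5$, $w=\frac32(q+3)=12,15,21\le22.5$.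
* $q=13,15$: $v=85=4\cdot21+1$ and $v=87=4\cdot21+3$. Lemma 9(a) with $\Gamma_{21}$, $s=4$, $t=20$; it needs 6 triples and has 7.

*$m=7$ ($q\le18$; Lemma 3 takes $q=1,2,3,6,7,14$).*

* $q=5$: Lemma 14.
* $q=9,11,13,15,17$: Cor. 8 with $N=7$, $w=\frac32(q-7)=3,6,9,12,15\le31.5$.
* $q=10$: Cor. 8 with $\delta=1$, $N=6$, $e=4$, $w=18\le27$.
* $q=18$: $v=102=4\cdot25+2$. Lemma 9(a) with $\Gamma_{25}$, $s=4$, $t=24$; it needs 7 triples and has 8.

*$m=8$ ($q\le21$; Lemma 3 takes $q=1,2,3,6$).*

* $q=10,14,18$: Cor. 8 with $N=8$, $w=3,9,15\le36$.
* $q$ odd, $5\le q\le19$: Cor. 8 with $\delta=1$, $N=7$, $w=\frac32(q+1)\le30\le31.5$.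
* $q=21$: $v=117=4\cdot29+1$. Lemma 9(a) with $\Gamma_{29}$, $s=4$, $t=28$; it needs 8 triples and has 9.

**Step F: $4\nmid v$, $q\le2r/3$ and $r=4m+2$.** Here $m\ge2$ and $q=4k$ with $k\ge1$. The bound $4k\le\frac23(4m+2)$ says $3k\le2m+1$, and $v=12m+6+4k$. We use Corollary 8 with $\rho=2$; it needs $N=m-\delta$ even and
$$\frac{m-4k-4}9\le\delta\le\frac{m-k-1}3,\qquad 4k\le3(m-\delta),\qquad \delta\ge0. \tag{4}$$
These conditions suffice. Indeed $\delta<m$ by the second inequality; $q=4k\ne2$, so $(N,q)\ne(2,2),(4,2)$ and $(4\delta+2,4k)$ is feasible. If $N=2$, then $\delta=m-2$ and $w=\frac32(4k-m+9(m-2)+4)=\frac32(4k+8m-14)>0$, as required. The interval for $\delta$ in (4) has length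
$$\frac{m-k-1}3-\frac{m-4k-4}9=\frac{2m+k+1}9. \tag{5}$$

*$m$ even; $\delta$ must be even.* If $k\ge\frac{m-4}4$, take $\delta=0$; we need $k\le m-1$ and $4k\le3m$. For $m\ge4$ both follow from $k\le\frac{2m+1}3$, since $\frac{2m+1}3\le m-1$ and $\frac{2m+1}3\le\frac{3m}4$ for $m\ge4$. For $m=2$ we have $k=1$ and both hold; here $N=2$, $e=1$, $w=9$. If $k<\frac{m-4}4$, then $m>4k+4\ge8$, so $m\ge10$. By (5) the interval has length at least $\frac{22}9>2$ and contains an even $\delta$, and $\delta>0$ since the left end is positive. As $\delta<\frac m3$ and $4k<m$, we get $3(m-\delta)>2m>4k$.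

*$m$ odd; $\delta$ must be odd.* The choice $\delta=1$ satisfies (4) exactly when
$$k\ge\frac{m-13}4,\qquad k\le m-4,\qquad 4k\le3(m-1). \tag{6}$$

For $m\ge13$ the last two follow from $k\le\frac{2m+1}3$: $\frac{2m+1}3\le m-4$ and $\frac{4(2m+1)}3\le3(m-1)$ are both equivalent to $m\ge13$. If $m\ge13$ and $k<\frac{m-13}4$, then $m>4k+13\ge17$, so $m\ge19$. The interval has length at least $\frac{40}9>2$ and contains an odd $\delta$, which is positive since the left end is; as before $\delta<\frac m3$ and $4k<m$ give $4k\le3(m-\delta)$.

For $m\le11$ the first inequality in (6) is automatic. For $m=11$, $3k\le23$ gives $k\le7$, and (6) holds. For $m=9$, $k\le6$, and (6) holds for $k\le5$. For $m=7$, $k\le5$, and (6) holds for $k\le3$. For $m=5$, $k\le3$, and (6) holds for $k\le1$. For $m=3$, $k\le2$, and (6) fails. The seven remaining pairs $(m,k)$ are treated one by one.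

* $(3,1)$: $(v,r)=(46,14)$: Lemma 14.
* $(3,2)$: $v=50=4\cdot12+2$, $r=14=12+2$. Lemma 9(b) with $n=12$, $t=12$, $s=2$. For $\Gamma$ let the points be the 12 edges, and the blocks the 6 vertices, of $K_6$ minus a perfect matching, chosen as one factor of a 1-factorization of $K_6$. The other four factors are perfect matchings of 3 edges each, pairwise disjoint, and edges of one matching share no vertex. So they are $4=m+1$ disjoint independent triples.
* $(5,2)$: $v=74$, $r=22$. Take a 4-GDD of type $12^6$, which exists by (F2), and two extra points. On each of five groups take two parallel classes of a resolvable TD$(3,4)$ and join the triples of the first class to one extra point and those of the second to the other. On the sixth group together with the two extra points put a configuration of degree 2 on 14 points. No pair is covered twice. GDD points have degree $\frac{72-12}3+2=22$, and the extra points have degree $5\cdot4+2=22$.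
* $(5,3)$: $v=78=4\cdot19+2$, $r=22=18+4$. Lemma 9(b) with $n=19$, $t=18$, $s=4$ and $\Gamma$ from $\{0,3,8,12\}$ mod 19, with differences up to sign $3,8,7,5,9,4$. The differences $\pm1,\pm2$ are unused, so $\{3i,3i+1,3i+2\}$, $0\le i\le5$, are $6=m+1$ disjoint independent triples.
* $(7,4)$: $v=106=4\cdot26+2$, $r=30=26+4$. Lemma 9(b) with $\Gamma_{26}$, $t=26$; it needs $8$ triples and has $8$.
* $(7,5)$: $v=110=4\cdot27+2$, $r=30=26+4$. Lemma 9(b) with $\Gamma_{27}$, $t=26$; it needs 8 triples and has 9.
* $(9,6)$: $v=138=4\cdot34+2$, $r=38=34+4$. Lemma 9(b) with $\Gamma_{34}$, $t=34$; it needs 10 triples and has 11.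

Every feasible pair has been covered: $4\mid v$ by Step B, and $4\nmid v$ by Steps C, D, E and F. This completes the induction and proves Theorem 1. $\blacksquare$

## 9. Classification, duals, and packings with regular leave

**Theorem 15 (classification).** *For positive integers $v,r$ with $b=vr/4$, a configuration $(v_r,b_4)$ exists if and only if $4\mid vr$, $v\ge3r+1$ and $(v,r)\ne(8,2)$.*

*Proof.* The three counting conditions are necessary by Section 1. By Lemma 2 they are equivalent to the conditions stated here, and by Theorem 1 they suffice. $\square$

So the condition $b\ge4r-3$ excludes exactly one additional parameter set, $(8_2,4_4)$: the case at which the first guess failed.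

**Corollary 16 (dual form).** *A configuration $(v_4,b_k)$ exists if and only if $4v=bk$, $b\ge3k+1$ and $(b,k)\ne(8,2)$.*

*Proof.* The axioms are self-dual: exchanging points and lines turns a $(v_4,b_k)$ into a $(b_k,v_4)$, which has $b$ points, $k$ lines through each point and 4 points on each line. Apply Theorem 15 with $(b,k)$ in place of $(v,r)$. $\square$

**Corollary 17 (packings with regular leave).** *For $v\ge1$ and $0\le\delta\le v-1$ there is a packing of $K_v$ by edge-disjoint copies of $K_4$ whose leave (the graph of uncovered edges) is $\delta$-regular if and only if $v-1-\delta\equiv0\pmod3$ and $v(v-1-\delta)\equiv0\pmod{12}$, with the single exception $(v,\delta)=(8,1)$.*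

*Proof.* The leave is $\delta$-regular exactly when every point lies in $r=(v-1-\delta)/3$ of the copies. So such a packing is the same as a configuration of degree $r$ on $v$ points, and $r$ must be an integer. If $r=0$, both congruences hold and the empty packing works. If $r\ge1$, then $v\ge3r+1$ says $\delta\ge0$, $4\mid vr$ says $12\mid v(v-1-\delta)$, and $(v,r)=(8,2)$ says $(v,\delta)=(8,1)$; apply Theorem 15. $\square$

For $\delta=0$ this contains the existence theorem for $S(2,4,v)$, which is an input of the proof here and not a consequence of it.
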